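# Entropy production and the coarse Ricci curvature of random transpositions

## 1. The entropy of the walk and the divergence across one transposition

Let $n\ge 2$, let $(N_t)_{t\ge 0}$ be a rate-$1$ Poisson process, and let $\rho_1,\rho_2,\dots$ be independent uniformly random transpositions in the symmetric group $S_n$, independent of $N$. The random transposition walk started from the identity is
$$X_t=\rho_1\rho_2\cdots\rho_{N_t}.$$
Write $p_t$ for its law, and let $\rho$ denote a generic uniform transposition. Two facts will be used constantly. First, $p_t$ is a class function: for fixed $g$, $gX_tg^{-1}=\prod_i(g\rho_ig^{-1})$, and the $g\rho_ig^{-1}$ are again independent uniform transpositions. Second, $p_t(\pi)>0$ for all $\pi$ and all $t>0$, because every permutation is a product of transpositions.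

Fix once and for all $\tau=(1\,2)$, and let
$$p_t^\tau(\pi)=p_t(\pi\tau),$$
which is the law of $X_t\tau$. The lecture turns on two numbers built from these laws. One is the entropy
$$h(t)=-\sum_\pi p_t(\pi)\log p_t(\pi).$$
The other is the divergence $\mathrm{KL}(p_t\|p_t^\tau)$, where $\mathrm{KL}(p\|q)=\sum_\pi p(\pi)\log\frac{p(\pi)}{q(\pi)}$ for positive probability vectors $p,q$.

**Proposition 1.** For $t>0$, $\;h'(t)=\mathrm{KL}(p_t\|p_t^\tau)$.

**Proof.** The walk is at $\pi$ after a jump if it was at $\pi\rho$ before it, so $p_t'(\pi)=\mathbb E_\rho[p_t(\pi\rho)]-p_t(\pi)$. Since $\sum_\pi p_t'(\pi)=0$,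
$$h'(t)=-\sum_\pi p_t'(\pi)\log p_t(\pi)=\mathbb E_\rho\sum_\pi\big(p_t(\pi)-p_t(\pi\rho)\big)\log p_t(\pi).$$
The substitution $\pi\mapsto\pi\rho$ gives $\sum_\pi p_t(\pi\rho)\log p_t(\pi)=\sum_\pi p_t(\pi)\log p_t(\pi\rho)$. Hence
$$h'(t)=\mathbb E_\rho\sum_\pi p_t(\pi)\log\frac{p_t(\pi)}{p_t(\pi\rho)} .$$
For $\rho=g\tau g^{-1}$, replace $\pi$ by $g\pi g^{-1}$ and use that $p_t$ is a class function: the inner sum does not depend on $\rho$. For $\rho=\tau$ it is $\mathrm{KL}(p_t\|p_t^\tau)$. $\square$

**Example ($n=2$).** With $x=e^{-2t}$ we have $p_t(\mathrm{id})=\frac{1+x}2$ and $p_t(\tau)=\frac{1-x}2$. The divergence is $\frac{1+x}{2}\log\frac{1+x}{1-x}+\frac{1-x}2\log\frac{1-x}{1+x}=x\log\frac{1+x}{1-x}$. Since the derivative of $\frac{1+x}{2}$ in $t$ is $-x$, we also have $h'(t)=x\log\frac{1+x}{1-x}$.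

What is this for? We want to know how different $X_t$ and $X_t\tau$ are in total variation. The entropy $h$ is a global quantity that can be computed rather precisely from the cycle structure of $X_t$. Its derivative is exactly a measure of how $X_t$ differs from $X_t\tau$. The next section says why that difference matters.

## 2. Curvature of the walk, and its reduction to one transposition

**Distance.** Let $d(x,y)$ be the minimal number of transpositions needed to go from $x$ to $y$ in $S_n$. Multiplying by a transposition changes the number of cycles by exactly one, and an $m$-cycle is a product of $m-1$ transpositions, so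
$$d(x,y)=n-\#\mathrm{cycles}(x^{-1}y).$$
This is invariant under left multiplication, and also under right multiplication, since $(xg)^{-1}yg=g^{-1}(x^{-1}y)g$ has as many cycles as $x^{-1}y$. The diameter is $n-1$.

**Kantorovich distance.** For probability measures $\mu,\nu$ on $S_n$, $W(\mu,\nu)=\inf\mathbb E[d(X,Y)]$ over all couplings $(X,Y)$ of $\mu$ and $\nu$; we write $W(X,Y)$ for the distance between the laws. We use the triangle inequality for $W$, and the easy bound $W(X,Y)\ge\mathbb Ef(Y)-\mathbb Ef(X)$ for $1$-Lipschitz $f$, which holds because every coupling has $\mathbb E[f(Y)-f(X)]\le\mathbb E[d(X,Y)]$. Total variation is $\mathrm{TV}(p,q)=\frac12\sum|p-q|=\min\mathbb P(X\ne Y)$ over couplings.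

**Curvature.** Following Y. Ollivier, the coarse Ricci curvature of a Markov chain $Z$ between $x\neq y$ is $1-W(Z_1^x,Z_1^y)/d(x,y)$: it measures the proportion by which one step brings two copies together. One step for us is the walk run up to time $cn/2$, with $c>0$ fixed. Write $X_t^x$ for the walk started from $x$. Multiplying by a transposition flips the sign, so the question is posed over pairs of equal sign:
$$K_c=\inf\left\{1-\frac{W(X_{cn/2}^x,X_{cn/2}^y)}{d(x,y)}:\;x\ne y,\ \operatorname{sgn}(x)=\operatorname{sgn}(y)\right\}.$$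
This depends on $n$. Let $\Theta(c)$ be the probability that a Galton–Watson process with Poisson$(c)$ offspring survives forever.

The problem comes from "Q. What is the mixing time of this random walk?". The known result quoted with it, due to Berestycki and Şengül, is: if $c\le1$ then $\lim K_c=0$; if $c>1$ then $\liminf K_c\ge\Theta(c)^4$ and $\limsup K_c\le\Theta(c)^2$. The conjecture is that the limit is $\Theta(c)^2$ for $c>1$. It is true, and we prove both inequalities without using the quoted bounds.

**Theorem.** For every $c>1$, $\displaystyle\lim_{n\to\infty}K_c=\Theta(c)^2$.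

We write $\theta=\theta(c)$ for $\Theta(c)$ from now on.

**Step 1: one function of $\sigma$.** The purpose is to remove the starting points. We have $X_t^x\sim xX_t$. Put $\sigma=x^{-1}y$. By left invariance $W(xX_t,yX_t)=W(X_t,\sigma X_t)$, and $\sigma X_t=(\sigma X_t\sigma^{-1})\sigma\sim X_t\sigma$. Hence
$$W(X_t^x,X_t^y)=W_t(\sigma):=W(X_t,X_t\sigma).$$
Conjugating by $g$ turns $(X_t,X_t\sigma)$ into $(gX_tg^{-1},\,gX_tg^{-1}\cdot g\sigma g^{-1})$ and preserves $d$, so $W_t(\sigma)$ depends only on the conjugacy class of $\sigma$. The same holds for $\mathrm{TV}(X_t,X_t\sigma)$.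

**Step 2: monotonicity in time.** Averages over time will be easier than fixed times, so we record
$$t\mapsto W_t(\sigma)\ \text{ is nonincreasing.}\tag{2.1}$$
If $(U,V)$ couples $X_t$ and $X_t\sigma$, and $R\sim X_s$ is independent of $(U,V)$, then $RU\sim X_{t+s}$, $RV\sim X_{t+s}\sigma$, and $d(RU,RV)=d(U,V)$.

**Step 3: at distance one, $W$ is a total variation.** Put $w(t)=W_t(\tau)$. Then
$$w(t)=\mathrm{TV}(p_t,p_t^\tau).\tag{2.2}$$
Since $d(X,Y)\ge\mathbf 1_{X\ne Y}$, $W\ge\mathrm{TV}$. Conversely let $m=\min(p_t,p_t^\tau)$; then $m(\pi\tau)=m(\pi)$. Match the mass $m(\pi)$ at $\pi$ with itself. The remaining mass of $p_t$ at $\pi$ is $p_t(\pi)-m(\pi)$; the remaining mass of $p_t^\tau$ at $\pi\tau$ is $p_t^\tau(\pi\tau)-m(\pi\tau)=p_t(\pi)-m(\pi)$, the same number. Match these two, at distance $1$. The cost is $1-\sum m=\mathrm{TV}(p_t,p_t^\tau)$.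

**Step 4: a lower bound for $K_c$.** Along a geodesic from $x$ to $y$ there are $d(x,y)$ steps, each costing $w(t)$, whatever the parity of the intermediate points. By the triangle inequality $W(X_t^x,X_t^y)\le d(x,y)\,w(t)$, so
$$K_c\ge1-w(cn/2).\tag{2.3}$$

So for $\liminf K_c\ge\theta^2$ it suffices to prove $\limsup w(cn/2)\le1-\theta^2$.

## 3. The curvature on three letters

Take $n=3$. Let $a,b,s$ be the values of $p_t$ at the identity, at each 3-cycle and at each transposition, and $y=e^{-t}$. The equation for $p_t'$ reads $a'=s-a$, $b'=s-b$. So $(a-b)'=-(a-b)$ and $a-b=y$. With $a+2b+3s=1$ we get $(a+2b)'=3s-(a+2b)=1-2(a+2b)$, so $a+2b=\frac{1+y^2}2$. Hence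
$$s=\frac{1-y^2}6,\qquad b=\frac{(1-y)^2}6,\qquad a=b+y.$$

Two distinct permutations of the same sign differ by a 3-cycle $\sigma$, at distance $2$. The laws of $X_t$ and $X_t\sigma$ agree on odd permutations. On even ones, the first has $a$ at $\mathrm{id}$ and $b$ elsewhere, the second has $a$ at $\sigma$ and $b$ elsewhere. So the difference of the two laws is $y(\delta_{\mathrm{id}}-\delta_\sigma)$. Moving mass $y$ from $\mathrm{id}$ to $\sigma$ costs $2y$, and the 1-Lipschitz function $d(\mathrm{id},\cdot)$ shows that nothing cheaper exists. So the curvature is exactly $1-y$, that is, $K_c=1-e^{-3c/2}$ for $n=3$.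

Now compare with (2.3). The differences $p_t-p_t^\tau$ are $a-s>0$ at $\mathrm{id}$, $b-s\le0$ at the two 3-cycles, $s-a$ at $\tau$, and $s-b$ at the other two transpositions. So
$$w(t)=(a-s)+2(s-b)=a-2b+s=\frac{4y-y^2}{3},\qquad 1-w(t)=(1-y)\,\frac{3-y}3 .$$
For $0<y<1$ this is strictly less than $1-y$. Passing through an odd intermediate point loses something at fixed $n$. So an upper bound on $K_c$ cannot be read off from $w$, and will need its own argument in Section 10.

## 4. Small and large cycles of two points, and where Pinsker's inequality stops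

**Branching process.** Let $T\in\{1,2,\dots,\infty\}$ be the total progeny of the Poisson$(c)$ Galton–Watson process. It has the Borel law on finite values:
$$q_a:=\mathbb P(T=a)=e^{-ca}\frac{(ca)^{a-1}}{a!},\qquad \theta=\mathbb P(T=\infty)=1-\sum_{a\ge1}q_a .$$
For example $q_1=e^{-c}$ (no children) and $q_2=ce^{-2c}$ (one child, who has none). For $L\ge1$ put $r_L=\mathbb P(T>L)$.

**Categories.** Let $M=\lfloor(\log n)^2\rfloor$, and for $L\ge1$ let $\mathrm{cat}_L(k)=k$ if $k\le L$ and $\mathrm{cat}_L(k)=\infty$ otherwise. Let $C_i$ be the cycle containing $i$, as a set. For $a,b\in\{1,\dots,M,\infty\}$ let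

- $D_{ab}\subset S_n$ be the set of permutations in which $1,2$ lie in different cycles, with $\mathrm{cat}_M|C_1|=a$ and $\mathrm{cat}_M|C_2|=b$;
- $S_{ab}=D_{ab}\tau$.

Multiplication by $\tau$ exchanges "$1,2$ in different cycles" with "$1,2$ in the same cycle", so the sets $D_{ab},S_{ab}$ partition $S_n$. For example, suppose for a moment that $n=5$ and the threshold $M$ is replaced by $2$. Then $\pi=(1\,3)(2\,4\,5)\in D_{2\infty}$, and $\pi\tau$ sends $1\mapsto4\mapsto5\mapsto2\mapsto3\mapsto1$, so $(1\,4\,5\,2\,3)\in S_{2\infty}$.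

Let $\mathcal I$ be the set of all $(a,b)\ne(\infty,\infty)$, and
$$D_{\mathcal I}=\bigcup_{\mathcal I}D_{ab},\qquad S_{\mathcal I}=\bigcup_{\mathcal I}S_{ab},\qquad E=D_{\infty\infty}\cup S_{\infty\infty}.$$
The set $E$ satisfies $E\tau=E$, so $p_t^\tau(E)=p_t(E)$ and likewise for the complement $E^c=D_{\mathcal I}\cup S_{\mathcal I}$. Put
$$\Delta_n(c)=\frac12\sum_{\pi\in E}|p_t(\pi)-p_t^\tau(\pi)|,\qquad t=cn/2.$$
On $E^c$ we bound half the sum of $|p_t-p_t^\tau|$ by $\frac12(p_t(E^c)+p_t^\tau(E^c))=p_t(E^c)$. With (2.2),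
$$w(cn/2)\le\Delta_n(c)+p_t(D_{\mathcal I})+p_t(S_{\mathcal I}).\tag{4.1}$$
Section 6 shows that $p_t(D_{\mathcal I})\to1-\theta^2$ and $p_t(S_{\mathcal I})\to0$. So everything depends on showing that $\Delta_n(c)$ is small.

**The direct attempt.** Pinsker's inequality, $\mathrm{KL}(p\|q)\ge2\,\mathrm{TV}(p,q)^2$, suggests bounding $w$ by $\sqrt{\mathrm{KL}(p_t\|p_t^\tau)/2}$. This fails, and one can see where. Recall the log-sum inequality: for positive $p,q$ on a finite set $B$,
$$\sum_{B}p\log\frac pq\ge p(B)\log\frac{p(B)}{q(B)},$$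
by convexity of $x\log x$. Apply it to $B=D_{11}$ (both points are fixed) and to its complement. Section 6 will show that $p_t(D_{11})\to q_1^2=e^{-2c}$, whereas $p_t^\tau(D_{11})=p_t(S_{11})=\mathbb P(|C_1|=2)/(n-1)$, with $\mathbb P(|C_1|=2)\to q_2=ce^{-2c}$. So the block $D_{11}$ contributes at least
$$e^{-2c}\log n+e^{-2c}\log\frac{e^{-2c}}{ce^{-2c}}+o(1)=e^{-2c}(\log n-\log c)+o(1),$$
while its complement contributes at least $\inf_{x>0}x\log x=-1/e$. The divergence tends to infinity and Pinsker's bound is eventually larger than $1$.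

**What gets past this.** The divergence is large only because of small cycles. So we keep the blocks. The blocks in $E^c$ contribute at least $(1-\theta^2)\log n+\ell(c)-o(1)$ for an explicit function $\ell$, and Pinsker's inequality is applied only on $E$, where it contributes $2\Delta_n^2$. On the other side, Proposition 1 says that the integral of the divergence is an increment of entropy. If this integral is $\int[(1-\theta^2)\log n+\ell]\,dc+o(1)$, then nothing is left for $\Delta_n^2$. The leading term alone would not do: it would only give $\int\Delta_n^2=o(\log n)$, which is empty since $\Delta_n\le1$. We need the constant-order term $\ell$ too, which means knowing $h$ up to $o(n)$.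

Three things must be done: identify the functions (Section 5), control the cycles of $X_t$ (Section 6), and carry out the two computations (Sections 7 and 8).

## 5. Two derivative identities for the Borel law

Fix $1<c_1<c_2<\infty$. Unless said otherwise, all $O$, $o$ and constants are uniform over $c\in[c_1,c_2]$. Put $\beta=\max_{[c_1,c_2]}ce^{1-c}<1$.

**Bounds on $q_a$.** From $a!\ge(a/e)^a$ we get $q_a\le(ce^{1-c})^a/(ca)\le\beta^a$. From $a!\le a^a$ we get
$$0\le-\log q_a=ca-(a-1)\log(ca)+\log a!\le ca+\log a\le Ca .$$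
Also $(\log q_a)'=\frac{a-1}c-a$, where the prime is $d/dc$. So every series below has terms bounded by a polynomial times a geometric sequence; it converges absolutely and uniformly on $[c_1,c_2]$, together with its termwise derivative. In particular $\theta$ is $C^1$. It is positive because $c>1$, and $q_a'=q_a(\frac{a-1}c-a)\le 0$ shows that $\theta$ is nondecreasing. Finally $r_L=\theta+\sum_{a>L}q_a=\theta+O(\beta^L)$, so
$$r_L=\theta+O(n^{-2})\qquad\text{for }L\ge M.\tag{5.1}$$

Put $\eta_k=q_k/k=e^{-ck}c^{k-1}k^{k-2}/k!$ and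
$$\kappa=\sum_k\eta_k,\qquad g=-(1-\kappa)-\sum_k\eta_k\log q_k,$$
$$\ell=\sum_{a,b\ge1}q_aq_b\log\frac{q_aq_b}{q_{a+b}}+2\theta\sum_{a\ge1}q_a\log q_a .$$
It will turn out that $\kappa n$ is the approximate number of cycles, that $g$ is the order-$n$ coefficient of the entropy, and that $\ell$ is what the blocks of $E^c$ produce.

**Lemma 2.** $2\kappa'=-(1-\theta^2)$ and $2g'=\ell$.

**Proof.** The derivative of $\eta_k$ is $\eta_k'=\eta_k(\frac{k-1}c-k)$. To rewrite it, count trees on $k$ labelled vertices with a distinguished directed edge. By Cayley's formula there are $2(k-1)k^{k-2}$. Deleting the edge leaves an ordered pair of rooted trees, and this is reversible, so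
$$\sum_{a+b=k}\binom ka a^{a-1}b^{b-1}=2(k-1)k^{k-2}.$$
Multiplying by $e^{-ck}c^{k-2}/k!$ gives $\sum_{a+b=k}q_aq_b=\frac{2(k-1)}c\eta_k$. Since $k\eta_k=q_k$,
$$2\eta_k'=\sum_{a+b=k}q_aq_b-2q_k.\tag{5.2}$$
Summing over $k$, $2\kappa'=(1-\theta)^2-2(1-\theta)=\theta^2-1$.

For $g$, note that $\sum_k\eta_k(\log q_k)'=\sum_k\eta_k(\frac{k-1}c-k)=\sum_k\eta_k'=\kappa'$. So
$$g'=\kappa'-\sum_k\eta_k'\log q_k-\kappa'=-\sum_k\eta_k'\log q_k,$$
and by (5.2)
$$2g'=-\sum_{a,b}q_aq_b\log q_{a+b}+2\sum_aq_a\log q_a.$$
On the other hand $\sum_{a,b}q_aq_b\log(q_aq_b)=2(1-\theta)\sum_aq_a\log q_a$, so $\ell$ equals the same expression. $\square$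

## 6. Cycles of one and two points at time $cn/2$

Let $t=cn/2$, let $n$ be large, and write $p=p_t$, $p^\tau=p_t^\tau$; now $C_i$ is the cycle of $X_t$ containing $i$. Put $q_\infty:=r_M$, so that $\sum_{a\le M}q_a+q_\infty=1$.

**Lemma 3.**

- **(R1)** For $1\le L\le2M$: $\ \sum_{a\le L}\big|\mathbb P(|C_1|=a)-q_a\big|+\big|\mathbb P(|C_1|>L)-r_L\big|=O(n^{-1/3})$.
- **(R2)** $\sum_{(a,b)\in\mathcal I}|p(D_{ab})-q_aq_b|=O(n^{-1/3})$.
- **(R3)** For finite $a,b$, $\;p(S_{ab})=\mathbb P(|C_1|=a+b)/(n-1)$. For finite $a$, $\;p(S_{a\infty})=p(S_{\infty a})=\mathbb P(|C_1|>a+M)/(n-1)$. There is a constant $C_0\ge1$ with $\sum_{a,b\le M}p(S_{ab})\le C_0/(n-1)$, and $p(S_{\mathcal I})\le(C_0+2M)/(n-1)$.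

The proof compares cycles with the components of a random graph, and components with the branching process. Let $\Gamma_t$ be the graph on $\{1,\dots,n\}$ whose edges are the pairs transposed by time $t$, and $V_i$ the component of $i$. Each pair is transposed at rate $1/\binom n2$, independently, so edges are present independently with probability
$$p_e=1-e^{-t/\binom n2}=1-e^{-c/(n-1)} .$$
Points in one cycle are connected by the transpositions used, so $C_i\subset V_i$.

**Step 1: how one transposition acts on a cycle.** This computation serves twice. Suppose $i\neq j$ lie in the same cycle of $\pi$, of length $l$, with $j=\pi^r(i)$, $1\le r\le l-1$. In $\pi(i\,j)$ we have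
$$i\mapsto\pi(j)=\pi^{r+1}(i)\mapsto\cdots\mapsto\pi^{l-1}(i)\mapsto i,\qquad j\mapsto\pi(i)\mapsto\cdots\mapsto\pi^r(i)=j.$$
So the cycle splits into one of length $l-r$ containing $i$ and one of length $r$ containing $j$. If $i,j$ lie in different cycles, the two cycles merge. In particular, any transposition that splits off a piece of size $r'$ is of the form $(i\ \pi^{r'}(i))$ for a suitable naming of its two points: use $r'=r$, or exchange the roles of $i$ and $j$, since $i=\pi^{l-r}(j)$.

**Step 2: small cycles are mostly components.** The purpose is to bound the probability that a small cycle differs from its component. Let $L\le2M$. Call a cycle $C$ of $X_t$ with $|C|\le L$ *spoiled* if its support is not a component of $\Gamma_t$. For example, if $n=3$ and the jumps are $(1\,2)$ and again $(1\,2)$, the final permutation is the identity and the components are $\{1,2\},\{3\}$; the cycles $\{1\},\{2\}$ are spoiled and $\{3\}$ is not.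

*Claim.* If $C$ is spoiled, then some jump before $t$ was a split producing a cycle $A\subset C$.

Suppose there was no such jump. Go backwards over the jumps. We show that $C$ is always a union of cycles, and that every transposition used has both or neither endpoint in $C$. At time $t$, $C$ is a cycle. Suppose $C$ is a union of cycles just after some jump.

- If the jump was a split into $A,B$, then each of $A,B$ is contained in $C$ or disjoint from $C$. By assumption neither is contained in $C$, so both are disjoint from $C$. The endpoints of the transposition lie one in $A$ and one in $B$, so both are outside $C$. Before the jump, $A\cup B$ was one cycle disjoint from $C$ and the other cycles were the same, so $C$ was a union of cycles.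
- If the jump was a merger producing $A$, then $A\subset C$ or $A\cap C=\emptyset$. Both endpoints lie in $A$, and the two merged cycles were both inside $C$ or both disjoint from $C$. So again $C$ was a union of cycles.

Hence no edge of $\Gamma_t$ leaves $C$, and $C$ is a union of components. Being a cycle, $C$ lies inside one component, so it is a component. This contradicts that $C$ is spoiled, and proves the claim.

Distinct spoiled cycles are disjoint, so the claim assigns to them distinct pairs (split, piece $A$) with $|A|\le L$. A split has two pieces, so the number of spoiled cycles is at most twice the number of splits that produce a piece of size at most $L$. By Step 1, from any $\pi$ there are at most $nL$ transpositions giving such a split, of total probability at most $nL/\binom n2=2L/(n-1)$. The expected number of jumps is $t$, so $\mathbb E\#\{\text{spoiled}\}\le4tL/(n-1)$. Spoiled cycles contain at most $L$ points each. The law of the whole process is invariant under relabelling, so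
$$\mathbb P(1\text{ is in a spoiled cycle})\le\frac{4tL^2}{n(n-1)}=O(M^2/n).\tag{6.1}$$

If $i$ is not in a spoiled cycle, then $\mathrm{cat}_L|C_i|=\mathrm{cat}_L|V_i|$. Indeed if $|C_i|\le L$ then $C_i=V_i$, and if $|C_i|>L$ then $|V_i|\ge|C_i|>L$.

**Step 3: components are branching trees.** The purpose is to compare $\mathrm{cat}_L|V|$ with $\mathrm{cat}_L(T)$. Let $n-M\le n'\le n$ and $L\le2M$, and let $V$ be the component of a vertex in the random graph $G(n',p_e)$ on $n'$ vertices with independent edges of probability $p_e$. Explore $V$ vertex by vertex: process the oldest discovered vertex not yet processed by revealing its undiscovered neighbors. Stop when the component is exhausted or more than $L$ vertices have been discovered. Before each processing step at most $L$ vertices have been discovered, so at most $L$ vertices are processed. Given the past, the number of new neighbors is $\mathrm{Bin}(m,p_e)$, where $m$ is the number of undiscovered vertices, $n-3M\le m\le n-1$. Le Cam's inequality is $\mathrm{TV}(\mathrm{Bin}(m,p_e),\mathrm{Poi}(mp_e))\le mp_e^2$.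 Moreover $\mathrm{TV}(\mathrm{Poi}(\lambda),\mathrm{Poi}(\mu))\le|\lambda-\mu|$, since for $\lambda<\mu$ one gets $\mathrm{Poi}(\mu)$ by adding an independent $\mathrm{Poi}(\mu-\lambda)$ variable, which is nonzero with probability at most $\mu-\lambda$. Since $p_e=\frac c{n-1}+O(n^{-2})$,
$$\mathrm{TV}(\mathrm{Bin}(m,p_e),\mathrm{Poi}(c))\le mp_e^2+|mp_e-c|=O(M/n).$$
Couple step by step with the same exploration of the Galton–Watson tree. As long as all steps agree, the two explorations have discovered the same number of vertices. So they give the same category unless one of at most $L$ steps disagrees. The laws of $\mathrm{cat}_L|V|$ and $\mathrm{cat}_L(T)$ are within $O(LM/n)=O(M^2/n)$ in total variation, uniformly in $n'$.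

**Step 4: (R1).** Take $n'=n$. The sum in (R1) is twice the total variation distance between the laws of $\mathrm{cat}_L|C_1|$ and $\mathrm{cat}_L(T)$. By (6.1) and Step 3 it is $O(M^2/n)=O(n^{-1/3})$.

**Step 5: (R2).** For finite $a$ and any $b$, condition on $V_1$. Given $V_1$ with $|V_1|=a$, the graph on the complement is $G(n-a,p_e)$; and given $|V_1|=a$, exchangeability gives $2\notin V_1$ with probability $\frac{n-a}{n-1}$. So
$$\mathbb P(|V_1|=a,\ \mathrm{cat}_M|V_2|=b,\ V_1\ne V_2)=\mathbb P(|V_1|=a)\,\frac{n-a}{n-1}\,\mathbb P_{G(n-a,p_e)}(\mathrm{cat}_M|V|=b).$$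
Replace the three factors in turn by $q_a$, $1$ and $q_b$. By Step 3 with $L=M$, and since $1-\frac{n-a}{n-1}=O(M/n)$, the sum over $a\le M$ and all $b$ of the absolute errors is $O(M^2/n)$. The case of finite $b$ and $a=\infty$ is symmetric.

Let $\mathrm{Bad}$ be the event that $1$ or $2$ is in a spoiled cycle, with $L=M$. Off $\mathrm{Bad}$, for $(a,b)\in\mathcal I$, the event $X_t\in D_{ab}$ coincides with $\{V_1\ne V_2,\ \mathrm{cat}_M|V_1|=a,\ \mathrm{cat}_M|V_2|=b\}$. Indeed the categories agree by Step 2. If say $a<\infty$, then $C_1=V_1$ because $|C_1|\le M$ and $C_1$ is not spoiled; so the remaining requirement is $2\notin C_1=V_1$ for both events. Both families of events are disjoint families, so replacing one by the other costs in total at most $2\,\mathbb P(\mathrm{Bad})=O(M^2/n)$. This proves (R2).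

**Step 6: (R3).** By Step 1 with $i=1$, $j=2$, we have $\pi\in S_{ab}$, that is $\pi\tau\in D_{ab}$, if and only if $1,2$ lie in one cycle of $\pi$, of length $l$, and with $2=\pi^r(1)$, $1\le r\le l-1$,
$$\mathrm{cat}_M(l-r)=a,\qquad\mathrm{cat}_M(r)=b.$$
The law of $X_t$ is invariant under conjugations fixing $1$. So given $|C_1|=l$, for each $1\le r\le l-1$ the point $X_t^r(1)$ is uniform on $\{2,\dots,n\}$ and equals $2$ with probability $\frac1{n-1}$. For finite $a,b$ the condition is $l=a+b$, $r=b$. For $(a,\infty)$ it is $l>a+M$, $r=l-a$. For $(\infty,a)$ it is $l>a+M$, $r=a$. The formulas follow. There are $k-1$ ordered pairs with $a+b=k$, so by (R1) with $L=2M$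
$$\sum_{a,b\le M}p(S_{ab})\le\frac1{n-1}\sum_{k\le2M}k\,\mathbb P(|C_1|=k)\le\frac1{n-1}\Big(\sum_kkq_k+2M\cdot O(n^{-1/3})\Big)\le\frac{C_0}{n-1}.$$
The $2M$ sets $S_{a\infty},S_{\infty a}$ have probability at most $\frac1{n-1}$ each. This gives the bound on $p(S_{\mathcal I})$. $\square$

Two consequences. Since $\sum_{a\le M}q_a+q_\infty=1$, (R2) and (5.1) give
$$p(D_{\mathcal I})=1-r_M^2+O(n^{-1/3})=1-\theta^2+O(n^{-1/3}),\qquad p(S_{\mathcal I})=O(M/n).\tag{6.2}$$

We shall also need a crude bound for tails. The tangent line to the convex function $x\log x$ at $s$ gives $x\log x\ge x\log s+x-s$; with $s=e^{-k}$,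
$$x\log x\ge-kx-e^{-k}\qquad(x\ge0,\ k\ge1),\tag{6.3}$$
where $0\log0=0$.

## 7. The entropy at time $cn/2$ up to $o(n)$

**Lemma 4.** For each fixed $c>1$, $\;h(cn/2)=(1-\kappa(c))\,n\log n+n\,g(c)+o(n)$.

**Proof.** Let $m_k$ be the number of $k$-cycles of $X=X_{cn/2}$.

**Step 1: reduction to the size of the class.** Since $p_t$ is a class function, $X$ is uniform on its conjugacy class given its cycle type. By the chain rule for entropy,
$$h=H(\text{type})+\mathbb E\log|\text{class of }X|.$$
The number $P(n)$ of partitions of $n$ satisfies $P(n)e^{-sn}\le\prod_k(1-e^{-sk})^{-1}$ for $s>0$. Taking logarithms and expanding,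
$$\log P(n)\le sn+\sum_{j\ge1}\frac1{j(e^{js}-1)}\le sn+\frac{\pi^2}{6s}.$$
With $s=n^{-1/2}$, $0\le H(\text{type})\le\log P(n)=O(\sqrt n)$. So it remains to compute the expectation of
$$\log|\text{class}|=\log n!-\sum_k(m_k\log k+\log m_k!).$$

**Step 2: long cycles do not matter.** For $k>M$ and $m_k\ge1$, the term lies between $0$ and $m_k\log k+m_k\log m_k=m_k\log(km_k)\le m_k\log n$. Since $\sum_{k>M}m_k\le n/M$, these terms sum to at most $\frac nM\log n=o(n)$.

**Step 3: rewriting the short-cycle terms.** For $0\le m\le n$ we have $\log m!=m\log m-m+O(1+\log n)$. Over $k\le M$ the errors sum to $O(M\log n)=o(n)$. With $y_k=km_k/n\in[0,1]$,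
$$m_k\log k+m_k\log m_k-m_k=m_k\log n-m_k+\frac nk\,y_k\log y_k .$$

**Step 4: the linear terms.** The number of points in $k$-cycles is $km_k$, so $\mathbb Em_k=\frac nk\mathbb P(|C_1|=k)$. By (R1), and since $\sum_{k>M}\eta_k=O(n^{-2})$,
$$\sum_{k\le M}\mathbb Em_k=\kappa n+O(n^{2/3}).\tag{7.1}$$
Multiplied by $\log n$, the error is still $o(n)$.

**Step 5: the terms $y_k\log y_k$.** We show that
$$\sum_{k\le M}\frac1k\mathbb E[y_k\log y_k]\longrightarrow\sum_k\eta_k\log q_k .$$
Fix $k$. Since $y_k=\frac1n\#\{v:|C_v|=k\}$, we have $\mathbb Ey_k=\mathbb P(|C_1|=k)\to q_k$. Next, $\mathbb Ey_k^2$ is the probability that two independent uniform points both lie in $k$-cycles. They coincide with probability $\frac1n$. Otherwise, by exchangeability, they may be taken to be $1$ and $2$; they lie in the same $k$-cycle with probability at most $\frac{k-1}{n-1}$, and in different $k$-cycles with probability $p(D_{kk})$. So $\mathbb Ey_k^2=p(D_{kk})+O(k/n)\to q_k^2$ by (R2). The variance tends to $0$, so $y_k\to q_k$ in probability. The function $x\log x$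 is bounded and continuous on $[0,1]$, so $\mathbb E[y_k\log y_k]\to q_k\log q_k$. For the tail, (6.3) gives
$$0\ge\sum_{M_0<k\le M}\frac1k\mathbb E[y_k\log y_k]\ge-\sum_{M_0<k\le M}\big(\mathbb P(|C_1|=k)+e^{-k}\big)\ge-\sum_{k>M_0}(q_k+e^{-k})-O(n^{-1/3}).$$
Let $n\to\infty$ and then $M_0\to\infty$; recall $\frac1kq_k=\eta_k$.

**Step 6: collecting.** With $\log n!=n\log n-n+O(\log n)$,
$$h=n\log n-n-\kappa n\log n+\kappa n-n\sum_k\eta_k\log q_k+o(n),$$
and the terms of order $n$ are $n\,g$. $\square$

## 8. Lower bound for the divergence, block by block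

**Lemma 5.** Uniformly for $c\in[c_1,c_2]$, at time $t=cn/2$,
$$\mathrm{KL}(p\|p^\tau)\ge(1-\theta^2)\log n+\ell(c)+2\Delta_n(c)^2-o(1).$$

**Proof.** By definition $p^\tau(D_{ab})=p(S_{ab})$, $p^\tau(S_{ab})=p(D_{ab})$ and $p^\tau(E)=p(E)>0$. We split the sum defining $\mathrm{KL}$ over $E$, over $S_{\mathcal I}$, and over blocks in $D_{\mathcal I}$.

**Step 1: the set $E$.** This is where Pinsker's inequality is used. Let $p_E,p^\tau_E$ be the conditional laws on $E$. Since $p(E)=p^\tau(E)$, we have $\mathrm{TV}(p_E,p_E^\tau)=\Delta_n/p(E)$ and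
$$\sum_Ep\log\frac p{p^\tau}=p(E)\,\mathrm{KL}(p_E\|p^\tau_E)\ge2p(E)\,\mathrm{TV}(p_E,p_E^\tau)^2=\frac{2\Delta_n^2}{p(E)}\ge2\Delta_n^2 .$$

**Step 2: the block $S_{\mathcal I}$.** It costs nothing: by the log-sum inequality and $p^\tau(S_{\mathcal I})\le1$, its contribution is at least $p(S_{\mathcal I})\log p(S_{\mathcal I})$, which tends to $0$ by (6.2).

**Step 3: blocks in $D_{\mathcal I}$.** These produce the main terms. Fix a large constant $M_0$, and use the log-sum inequality on each of the following blocks.

*(i) $D_{ab}$ with $a,b\le M_0$, each taken separately.* By (R3), $p^\tau(D_{ab})=\mathbb P(|C_1|=a+b)/(n-1)$. So by (R1) and (R2) the contribution is at least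
$$p(D_{ab})\log(n-1)+p(D_{ab})\log\frac{p(D_{ab})}{\mathbb P(|C_1|=a+b)}=p(D_{ab})\log(n-1)+q_aq_b\log\frac{q_aq_b}{q_{a+b}}+o(1).$$

*(ii) All $D_{ab}$ with $a,b\le M$ and $\max(a,b)>M_0$, lumped into one block $D^*$.* By (R3), $p^\tau(D^*)\le C_0/(n-1)$. The contribution is at least
$$p(D^*)\log(n-1)+p(D^*)\log p(D^*)-p(D^*)\log C_0.$$
By (R1), $p(D^*)\le2\,\mathbb P(M_0<|C_1|\le M)\le2\sum_{a>M_0}q_a+o(1)$. As $x\log x\to0$ when $x\to0$, the last two terms tend to $0$ when $n\to\infty$ and then $M_0\to\infty$.

*(iii) $D_{a\infty}$ with $a\le M_0$, separately.* By (R2) and (5.1), $p(D_{a\infty})=q_ar_M+O(n^{-1/3})\to\theta q_a$. By (R3), $p^\tau(D_{a\infty})=\mathbb P(|C_1|>a+M)/(n-1)$, and $\mathbb P(|C_1|>a+M)\to\theta$ by (R1) with $L=a+M\le2M$. The contribution is at least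
$$p(D_{a\infty})\log(n-1)+p(D_{a\infty})\log\frac{p(D_{a\infty})}{\mathbb P(|C_1|>a+M)}=p(D_{a\infty})\log(n-1)+\theta q_a\log q_a+o(1).$$
The same holds for $D_{\infty a}$.

*(iv) $D_{a\infty}$ with $M_0<a\le M$, separately.* By (R3), $p^\tau(D_{a\infty})\le\frac1{n-1}$, so the contribution is at least $p(D_{a\infty})\log(n-1)+p(D_{a\infty})\log p(D_{a\infty})$. By (6.3) with $k=a$, by $p(D_{a\infty})\le\mathbb P(|C_1|=a)$ and by (R1), the second terms sum to at least
$$-\sum_{M_0<a\le M}\big(a\,\mathbb P(|C_1|=a)+e^{-a}\big)\ge-\sum_{a>M_0}(aq_a+e^{-a})-O(Mn^{-1/3}),$$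
which tends to $0$ when $n\to\infty$ and then $M_0\to\infty$. The same holds for $D_{\infty a}$.

**Step 4: adding up.** The blocks in (i)–(iv) exhaust $D_{\mathcal I}$, so the coefficients of $\log(n-1)$ add up to $p(D_{\mathcal I})=1-\theta^2+O(n^{-1/3})$ by (6.2). This gives $(1-\theta^2)\log n+o(1)$. The constants in (i) and (iii) are
$$\sum_{a,b\le M_0}q_aq_b\log\frac{q_aq_b}{q_{a+b}}+2\theta\sum_{a\le M_0}q_a\log q_a\ \xrightarrow[M_0\to\infty]{}\ \ell .$$
All limits are uniform in $c$. For each $M_0$ only finitely many of the functions $q_a$, and $\theta$, occur in (i) and (iii); they are continuous and positive on the compact interval $[c_1,c_2]$, so bounded away from $0$. The tails in (ii), (iv) and in the series for $\ell$ are controlled by $q_a\le\beta^a$ and $|\log q_a|\le Ca$. $\square$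

## 9. The lower bound $\liminf K_c\ge\theta(c)^2$

**Step 1: comparing the two computations.** By Proposition 1, then Lemma 4 at the two endpoints, then Lemma 2,
$$\int_{c_1}^{c_2}\mathrm{KL}(p_{cn/2}\|p^\tau_{cn/2})\,dc=\frac2n\Big[h\big(\tfrac{c_2n}2\big)-h\big(\tfrac{c_1n}2\big)\Big]=-2\big[\kappa\big]_{c_1}^{c_2}\log n+2\big[g\big]_{c_1}^{c_2}+o(1)$$
$$=\int_{c_1}^{c_2}\big[(1-\theta^2)\log n+\ell\,\big]\,dc+o(1).$$
Integrating Lemma 5, the same integral is at least $\int_{c_1}^{c_2}[(1-\theta^2)\log n+\ell+2\Delta_n^2]\,dc-o(1)$. The main terms cancel exactly, so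
$$\int_{c_1}^{c_2}\Delta_n(c)^2\,dc\to0,\qquad\text{and by Cauchy–Schwarz}\qquad\int_{c_1}^{c_2}\Delta_n(c)\,dc\to0 .$$

**Step 2: from averages to a fixed time.** Lemma 4 controls $h$ and not its derivative, so we only know that $\Delta_n$ is small on average over $c$. Monotonicity of $w$ repairs this. By (4.1) and (6.2), uniformly on $[c_1,c_2]$,
$$w(cn/2)\le\Delta_n(c)+1-\theta(c)^2+o(1).$$
As $w$ is nonincreasing by (2.1) and $\theta$ is nondecreasing,
$$w\big(\tfrac{c_2n}2\big)\le\frac1{c_2-c_1}\int_{c_1}^{c_2}w\big(\tfrac{cn}2\big)\,dc\le1-\theta(c_1)^2+o(1).$$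
For fixed $c_2>1$, let $n\to\infty$ and then $c_1\uparrow c_2$. By continuity of $\theta$,
$$\limsup_{n\to\infty}w\big(\tfrac{c_2n}2\big)\le1-\theta(c_2)^2\qquad\text{for every }c_2>1.\tag{9.1}$$
By (2.3), $\liminf_nK_c\ge\theta(c)^2$ for every $c>1$.

## 10. The upper bound $\limsup K_c\le\theta(c)^2$: two disjoint transpositions

We need one pair of the same parity for which $W$ is large. Lower bounds for $W$ come from $1$-Lipschitz functions. Let
$$f(\pi)=d(\mathrm{id},\pi)=n-\#\mathrm{cycles}(\pi),\qquad u(t)=\mathbb Ef(X_t).$$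

A first thought is to use one transposition: by conjugation invariance $\mathbb Ef(X_t\tau)=\mathbb Ef(X_t\rho)$ for an independent uniform transposition $\rho$, so $\mathbb Ef(X_t\tau)-\mathbb Ef(X_t)=u'(t)$, and this bounds $w(t)$ from below. But $\mathrm{id}$ and $\tau$ have different signs, so this pair does not enter $K_c$; and Section 3 showed that same-parity pairs can be strictly better than $w$ suggests. Using $W\ge\mathrm{TV}$ for a pair at distance $2$ is not enough either: we shall need the value $2(1-\theta^2)$, which exceeds $1\ge\mathrm{TV}$ whenever $\theta^2<\frac12$. What does work is to let the same function $f$ see two transpositions.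

**Step 1: the effect of two random transpositions on $f$.** Let $Pf(\pi)=\mathbb E_\rho f(\pi\rho)$ and $\mathcal L=P-1$. From $p_t'(\pi)=\mathbb E_\rho[p_t(\pi\rho)]-p_t(\pi)$ and the substitution $\pi\mapsto\pi\rho$ we get $u'(t)=\mathbb E(\mathcal Lf)(X_t)$, and by the same rule applied to $\mathcal Lf$, $u''(t)=\mathbb E(\mathcal L^2f)(X_t)$. Since $f$ changes by $1$ at each jump, $|u'|\le1$. For independent uniform transpositions $\tau_1,\tau_2$, independent of $X_t$, the identity $P^2-1=(1+\mathcal L)^2-1=\mathcal L^2+2\mathcal L$ gives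
$$\mathbb Ef(X_t\tau_1\tau_2)-\mathbb Ef(X_t)=u''(t)+2u'(t).$$

**Step 2: replacing $\tau_1\tau_2$ by a fixed permutation.** Let $\sigma_0=(1\,2)(3\,4)$. With probability $\binom{n-2}2/\binom n2=1-O(1/n)$ the transpositions $\tau_1,\tau_2$ are disjoint. Then $\tau_1\tau_2$ is conjugate to $\sigma_0$, and by conjugation invariance the conditional expectation of $f(X_t\tau_1\tau_2)$ is $\mathbb Ef(X_t\sigma_0)$. In all cases $|f(X_t\tau_1\tau_2)-f(X_t)|\le2$. So, as $f$ is $1$-Lipschitz,
$$W_t(\sigma_0)\ge\mathbb Ef(X_t\sigma_0)-\mathbb Ef(X_t)\ge u''(t)+2u'(t)-O(1/n).\tag{10.1}$$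

**Step 3: averaging over time.** We know $u$ but not its derivatives. By (7.1) and $\sum_{k>M}m_k\le n/M$, $\mathbb E\#\mathrm{cycles}(X_{cn/2})=\kappa(c)n+o(n)$, so
$$u(cn/2)=(1-\kappa(c))\,n+o(n)\qquad\text{for each }c>1.$$
Let $1<c<c'$. By (2.1), $W_{cn/2}(\sigma_0)\ge W_t(\sigma_0)$ for $t\ge cn/2$. Average (10.1) over $t\in[cn/2,c'n/2]$:
$$W_{cn/2}(\sigma_0)\ge\frac2{(c'-c)n}\Big[u'\big(\tfrac{c'n}2\big)-u'\big(\tfrac{cn}2\big)+2u\big(\tfrac{c'n}2\big)-2u\big(\tfrac{cn}2\big)\Big]-O\big(\tfrac1n\big).$$
The terms with $u'$ are $O(1/n)$ because $|u'|\le1$. So the right side converges to $-4\,\frac{\kappa(c')-\kappa(c)}{c'-c}$. Let $c'\downarrow c$ and use Lemma 2: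
$$\liminf_{n\to\infty}W_{cn/2}(\sigma_0)\ge-4\kappa'(c)=2\big(1-\theta(c)^2\big).$$

**Step 4: conclusion.** The permutation $\sigma_0$ is even and $d(\mathrm{id},\sigma_0)=2$, so the pair $(\mathrm{id},\sigma_0)$ is admissible in the definition of $K_c$. Hence
$$\limsup_{n\to\infty}K_c\le1-\frac12\liminf_{n\to\infty}W_{cn/2}(\sigma_0)\le\theta(c)^2 .$$
Together with Section 9, $\lim_{n\to\infty}K_c=\Theta(c)^2$ for every $c>1$. $\blacksquare$

## 11. Pairs of arbitrary parity

Suppose the infimum defining the curvature is taken over all pairs $x\ne y$, of any parity. By the argument for (2.3) it is at least $1-w(cn/2)$, and the pair $(\mathrm{id},\tau)$ attains this value. So by (2.2) it equals $1-\mathrm{TV}(X_{cn/2},X_{cn/2}\tau)$ exactly. For $c>1$ it has the same limit $\Theta(c)^2$: the lower bound is (9.1), and the upper bound holds because this infimum is at most $K_c$. At $n=3$ the two infima are $(1-y)\frac{3-y}3$ and $1-y$, with $y=e^{-3c/2}$, as computed in Section 3.
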